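
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Finite bases of identities for upper triangular matrices\\ with $0/1$ diagonals}


\begin{abstract}
Let $UT_n(\mathbb R)$ be the semigroup of all upper triangular real $n\times n$ matrices whose diagonal entries are $0$ or $1$, and let ${}^D$ be the reflection in the secondary diagonal. We show that the semigroup $UT_n(\mathbb R)$ is finitely based if and only if $n\le 2$, and that the involution semigroup $\langle UT_n(\mathbb R),\cdot,{}^D\rangle$ is finitely based if and only if $n=1$. In all nonfinitely based cases we show more: no basis of identities uses a bounded number of letters. The same holds over every commutative ring with $1$ of characteristic $0$.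
\end{abstract}

\section{The question and the answer}

Let $K$ be a commutative ring with $1$ of characteristic $0$, so that $\mathbb Z\subseteq K$; the reader may take $K=\mathbb R$. For $n\ge 1$ let $UT_n(K)$ be the set of all upper triangular $n\times n$ matrices over $K$ whose main diagonal entries all lie in $\{0,1\}$. It is closed under matrix multiplication, since diagonals of upper triangular matrices multiply entrywise. The skew transposition
\[
(\alpha^D)_{ij}=\alpha_{n+1-j,\;n+1-i}
\]
maps $UT_n(K)$ onto itself and satisfies $(\alpha\beta)^D=\beta^D\alpha^D$ and $(\alpha^D)^D=\alpha$. Hence $\langle UT_n(K),\cdot,{}^D\rangle$ is an \emph{involution semigroup}, that is, a semigroup with a unary operation satisfying these two laws.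

A semigroup [an involution semigroup] is \emph{finitely based} if all identities that it satisfies in the signature $\{\cdot\}$ [$\{\cdot,{}^D\}$] follow from finitely many of them. It is known that $UT_3(\mathbb R)$ is nonfinitely based, both as a semigroup and as an involution semigroup. The question posed in \cite{problem} is: \emph{for which $n\ne 3$ is the semigroup, or the involution semigroup, $UT_n(\mathbb R)$ finitely based?}

We say that an (involution) semigroup \emph{has a basis in boundedly many letters} if, for some $M$, all its identities follow, within (involution) semigroups, from those that involve at most $M$ letters. A finitely based one has such a basis.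

\begin{theorem}\label{thm:main}
Let $K$ be a commutative ring with $1$ of characteristic $0$.
\begin{enumerate}
\item[\textup{(A)}] The semigroups $UT_1(K)$ and $UT_2(K)$ and the involution semigroup $UT_1(K)$ are finitely based.
\item[\textup{(B)}] For every $n\ge 3$, neither the semigroup nor the involution semigroup $UT_n(K)$ has a basis in boundedly many letters. In particular, both are nonfinitely based.
\item[\textup{(C)}] The involution semigroup $UT_2(K)$ has no basis in boundedly many letters. In particular, it is nonfinitely based.
\end{enumerate}
\end{theorem}

\begin{corollary}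
The semigroup $UT_n(\mathbb R)$ is finitely based if and only if $n\in\{1,2\}$. The involution semigroup $\langle UT_n(\mathbb R),\cdot,{}^D\rangle$ is finitely based if and only if $n=1$.
\end{corollary}

The case $n=3$ is not assumed; it is reproved as part of (B). Section~\ref{sec:stronger} extends (B) and (C) to larger varieties.

\paragraph{What one would guess, and why.}
Whether $u\approx v$ holds in $UT_n(K)$ is decided by counting: one chooses at most $n-1$ occurrences of letters in a word and records these letters together with the sets of letters before, between and after them (Lemma~\ref{lem:criterion}). For $n=1$ only the set of letters of the word is seen. For $n=2$ one sees, for each single occurrence, the sets of letters before and after it; two adjacent occurrences that are neither first nor last can then be swapped freely, and this leads to a finite basis. For $n\ge3$ one sees pairs of occurrences and the set of letters between them; in particular, one sees which letters are adjacent. This makes many long words rigid and suggests that $n=3$ is a threshold. The result for $n=3$ does not decide the cases $n>3$, however: the identities of $UT_{n+1}(K)$ are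 among those of $UT_n(K)$, but not conversely in general, and the long identities that defeat all short ones have to be found anew for each $n$.

The involution lowers the threshold. On $2\times2$ matrices, ${}^D$ exchanges the two diagonal entries. If a letter $x$ has diagonal $(1,0)$, then $x^D$ has diagonal $(0,1)$, and in a word in which $x$ and, later, $x^D$ occur once each, they act as a pair of brackets: only the positions from $x$ to $x^D$ contribute to the $(1,2)$ entry of the product. A chain of overlapping intervals of this kind carries information over unbounded distances, and this already happens for $n=2$.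

\paragraph{The method.}
To exclude bases in boundedly many letters we exhibit, for every $M$, an identity $u\approx v$ with $u\ne v$ such that no identity in at most $M$ letters can change $u$ at all (Lemma~\ref{lem:rigid}). For (B) the word $u$ has two levels. The top level is a word $Q$ that no identity can change; the lower level replaces each letter of $Q$ by a long block. An identity with few letters cannot cut a long block everywhere, so it acts on the sequence of blocks as an identity acts on $Q$, that is, trivially, while the inside of the blocks is pinned down by the way adjacent letters are seen. For (C) the word $u$ is a chain of overlapping brackets.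

\section{The identities of $UT_n(K)$ as counting conditions}\label{sec:criterion}

\paragraph{Conventions.}
Words are nonempty unless we say otherwise. The \emph{content} $c(w)$ is the set of letters of $w$. A \emph{factor} is a contiguous subword; a \emph{scattered subword} need not be contiguous. A word is \emph{linear} if each of its letters occurs in it once. A \emph{substitution} $\varphi$ maps letters to words, and is extended to words by $\varphi(ww')=\varphi(w)\varphi(w')$; the value of the empty word is empty. Since $UT_n(K)$ contains the identity matrix, which may be assigned to letters, identities of $UT_n(K)$ are also preserved by substitutions that send some letters to the empty word, as long as both resulting words are nonempty.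

A word $w$ is an \emph{isoterm} for a semigroup if $w\approx w'$ holds in it only for $w'=w$. If $w=afb$ is an isoterm and $f\approx g$ holds, then $afb\approx agb$ holds, so $g=f$; thus nonempty factors of isoterms are isoterms.

For a word $w$, letters $y_1,\dots,y_k$ and sets of letters $C_0,\dots,C_k$, let
\[
N_w(C_0,y_1,C_1,\dots,y_k,C_k)
\]
be the number of factorizations $w=w_0y_1w_1\cdots y_kw_k$, with possibly empty $w_i$, such that $c(w_i)=C_i$ for all $i$. For $k=0$ it is $1$ if $c(w)=C_0$, and $0$ otherwise.

\begin{lemma}\label{lem:criterion}
The identity $u\approx v$ holds in the semigroup $UT_n(K)$ if and only if $N_u=N_v$ for all arguments with $0\le k\le n-1$. In particular, the identities of the semigroup $UT_n(K)$ do not depend on $K$.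
\end{lemma}

\begin{proof}
Assign to each letter $x$ a matrix with diagonal entries $d_i(x)\in\{0,1\}$ and entries $a_{ij}(x)$ for $i<j$. In the expansion of the $(i,j)$ entry of a product of upper triangular matrices, the index increases weakly from $i$ to $j$; it increases strictly at certain letters $y_1,\dots,y_k$ and stays constant in between. Hence the $(i,j)$ entry of the value of $w$ is
\[
\sum_{i=i_0<i_1<\dots<i_k=j}\ \ \sum_{w=w_0y_1w_1\cdots y_kw_k}\ \Bigl(\prod_{s=0}^{k} d_{i_s}(w_s)\Bigr)\Bigl(\prod_{s=1}^k a_{i_{s-1}i_s}(y_s)\Bigr),
\]
where $d_i(w_s)$ is the product of the $d_i(x)$ over the letters of $w_s$.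

For fixed diagonals this is a polynomial with integer coefficients in the variables $a_{ij}(x)$, and these may take arbitrary values in $\mathbb Z\subseteq K$. An integer polynomial that vanishes at all integer points is zero. Hence $u\approx v$ holds if and only if, for every choice of the diagonals, the corresponding polynomials for $u$ and $v$ coincide.

Suppose that they do, and let $0\le k\le n-1$. In the $(1,k+1)$ entry, only the path $1\to2\to\dots\to k+1$ produces the monomial $a_{12}(y_1)a_{23}(y_2)\cdots a_{k,k+1}(y_k)$, and its coefficient is the number of factorizations $w=w_0y_1w_1\cdots y_kw_k$ with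
\[
c(w_s)\subseteq T_s:=\{x: d_{s+1}(x)=1\}\qquad(0\le s\le k).
\]
The sets $T_0,\dots,T_k$ are arbitrary. So these ``$\subseteq$''-counts agree for $u$ and $v$. The ``$\subseteq$''-count at $(T_0,\dots,T_k)$ is the sum of the numbers $N_w(C_0,y_1,\dots,y_k,C_k)$ over all $C_s\subseteq T_s$; by M\"obius inversion, $N_u=N_v$. Conversely, the numbers $N_w$ with $k\le n-1$ determine all ``$\subseteq$''-counts with $k\le n-1$. The coefficient belonging to a path $i_0<\dots<i_k$ and letters $y_1,\dots,y_k$ is the ``$\subseteq$''-count for the sets $\{x:d_{i_s}(x)=1\}$, so all polynomials above are determined.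
\end{proof}

Characteristic $0$ is used here to compare the counts as integers. We extract the two consequences that are used below. To treat the ends of a word like inner places, we add two new \emph{end symbols} and write $\vdash\! s\!\dashv$ for the word $s$ between them. Until the end of Section~\ref{sec:isoterm}, and in Lemma~\ref{lem:onesided} and Proposition~\ref{prop:rigid}, a \emph{symbol} of $\vdash\! s\!\dashv$ is a letter or an end symbol.

\begin{lemma}\label{lem:E}
Let $s\approx s'$ hold in $UT_n(K)$.
\begin{enumerate}
\item[\textup{(E1)}] We have $c(s)=c(s')$, and every word of length at most $n-1$ occurs equally often as a scattered subword in $s$ and in $s'$. In particular, for $n\ge2$ each letter occurs equally often in $s$ and in $s'$.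
\item[\textup{(E2)}] Let $n\ge3$. If $ywz$ is a factor of $\vdash\! s'\!\dashv$, where $y,z$ are symbols and $w$ is a possibly empty word over letters, then $\vdash\! s\!\dashv$ has a factor $y\tilde wz$ with $c(\tilde w)=c(w)$. In particular, all two-symbol factors of $\vdash\! s'\!\dashv$ are factors of $\vdash\! s\!\dashv$.
\end{enumerate}
\end{lemma}

\begin{proof}
(E1) The content is the case $k=0$ of Lemma~\ref{lem:criterion}. The number of occurrences of $y_1\cdots y_k$ as a scattered subword of $s$ is the sum of $N_s(C_0,y_1,\dots,y_k,C_k)$ over all $C_0,\dots,C_k$.

(E2) If $y,z$ are letters, then $N_{s'}(C_0,y,c(w),z,C_2)>0$ for some $C_0,C_2$, so $N_{s}(C_0,y,c(w),z,C_2)>0$. If $y=\,\vdash$ and $z$ is a letter, use $N(c(w),z,C_1)$; if $y$ is a letter and $z=\,\dashv$, use $N(C_0,y,c(w))$; if both are end symbols, then $w=s'$, and $\tilde w=s$ has the same content.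
\end{proof}

The hypothesis $n\ge3$ matters, since in the first case of (E2) two occurrences are chosen. In $UT_2(K)$ the conclusion fails. For instance, $xyxyxy\approx xyyxxy$ holds there by Lemma~\ref{lem:criterion}: the middle letters $x$ and $y$ have been swapped, and every occurrence of a letter keeps the content before it and the content after it. But $yy$ is a factor of only one side.

\section{The finitely based cases}\label{sec:A}

\begin{proof}[Proof of Theorem \textup{\ref{thm:main}(A)}]
\emph{The case $n=1$.} Here $UT_1(K)=\{0,1\}$ under multiplication, with trivial involution. An identity holds if and only if both sides have the same content (for an involution term, count $z$ and $z^D$ as the same letter). So $\{xy\approx yx,\ x^2\approx x\}$ is a basis, with $x^D\approx x$ added in the involution case.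

\emph{The semigroup $UT_2(K)$.} Consider the identities
\begin{equation}\label{eq:UT2}
\begin{aligned}
x t_1 y t_2\; xy\; t_3 x t_4 y&\approx x t_1 y t_2\; yx\; t_3 x t_4 y,\\
x t_1 y t_2\; xy\; t_3 y t_4 x&\approx x t_1 y t_2\; yx\; t_3 y t_4 x
\end{aligned}
\end{equation}
and all identities obtained from them by deleting some of the letters $t_i$; there are $2\cdot 2^4=32$ in all. They hold in $UT_2(K)$ by Lemma~\ref{lem:criterion}: since $x$ and $y$ both occur earlier and later, swapping the middle $x$ and $y$ changes, for no occurrence of a letter, the content before it or after it. We show that they form a basis.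

Let $u\approx v$ hold in $UT_2(K)$. Attach to each position $i$ of a word the label $(y_i,A_i,B_i)$, consisting of its letter, the content before it and the content after it. By Lemma~\ref{lem:criterion} with $k=1$, the words $u$ and $v$ have the same multiset of labels. How much of the word does this multiset determine?

For $i<j$ we have $A_i\subseteq A_j$ and $B_i\supseteq B_j$. Hence the positions with a given pair $(A,B)$, which we call a \emph{class}, are contiguous, and the order of the classes is determined by the pairs. Position $i$ is a first occurrence of its letter if and only if $y_i\notin A_i$, and a last occurrence if and only if $y_i\notin B_i$. Consider one class. If $i$ in it is a last occurrence, then $i$ is the leftmost position of the class: for a position $i'<i$ we have $y_i\in B_{i'}\setminus B_i$. If $j$ in it is a first occurrence, then $j$ is the rightmost position of the class: for $j'>j$ we have $y_j\in A_{j'}\setminus A_j$. So each class has the form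
\[
(\text{at most one last occurrence})\ (\text{a run of occurrences neither first nor last})\ (\text{at most one first occurrence})
\]
or is a single position that is both a first and a last occurrence. All this, except the order of the letters inside the runs, can be read from the multiset of labels. Hence $v$ arises from $u$ by permuting letters inside the runs.

Such a permutation is a sequence of swaps of adjacent distinct letters $x,y$ in a run. Consider a factor $xy$ inside a run. As neither of these two occurrences is first or last and $x\ne y$, both letters occur to the left of this factor and both occur to its right. So the word has a factor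
\[
x\cdots y\cdots\; xy\;\cdots x\cdots y
\]
in which, possibly, the letters $x,y$ on the left, those on the right, or both are interchanged. This factor is a substitution instance of a side of an identity \eqref{eq:UT2}, where a letter $t_i$ is deleted if the corresponding dots stand for the empty word, and where we rename $x\leftrightarrow y$ and exchange the sides of the identity if the left part has the form $y\cdots x\cdots$. The identity replaces $xy$ by $yx$. The labels of the two occurrences and of all other positions are unchanged, and both letters remain in the run, so the argument can be repeated. Thus $u\approx v$ follows from \eqref{eq:UT2}.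
\end{proof}

\section{Rigid words}\label{sec:rigid}

We recall how identities are derived. In the semigroup case, $u\approx v$ follows from a set $\Sigma$ of identities if and only if there is a chain $u=p_0,p_1,\dots,p_l=v$ in which each step has the form
\[
p_i=f\varphi(s)g,\qquad p_{i+1}=f\varphi(s')g,
\]
where $f,g$ are possibly empty words, $\varphi$ is a substitution, and $s\approx s'$ or $s'\approx s$ is in $\Sigma$.

In the involution case, terms are taken modulo the axioms $(xy)^D\approx y^Dx^D$ and $(x^D)^D\approx x$. So terms are nonempty words over $z,z^D$, where $z$ is a letter; $w^D$ is obtained from $w$ by reversing the order and exchanging $z$ with $z^D$. ``At most $M$ letters'' counts the letters $z$, without counting $z^D$ separately. Substitutions map letters to such words and commute with ${}^D$. The description of derivations is the same, with $\Sigma\cup\{s^D\approx s'^D: s\approx s'\in\Sigma\}$ in place of $\Sigma$, since a congruence must now also respect ${}^D$.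

\begin{definition}
Let $M\ge1$. A word $u$ (over $z,z^D$ in the involution case) is \emph{$M$-rigid} for an (involution) semigroup or a variety of such if $\varphi(s')=\varphi(s)$ whenever $s\approx s'$ is one of its identities in at most $M$ letters and $\varphi$ is a substitution such that $\varphi(s)$ is a factor of $u$.
\end{definition}

\begin{lemma}\label{lem:rigid}
Suppose that for every $M\ge 1$ an (involution) semigroup, or a variety, satisfies an identity $u\approx v$ with $u\neq v$ such that $u$ is $M$-rigid for it. Then it has no basis in boundedly many letters.
\end{lemma}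

\begin{proof}
Suppose that $\Sigma$ is a basis consisting of identities in at most $M$ letters, and take $u\approx v$ for this $M$. The identities $s\approx s'$ used in a derivation of $u\approx v$, read in the direction of the step, are identities in at most $M$ letters that hold. In the first step $u=f\varphi(s)g$, so $\varphi(s')=\varphi(s)$ and $p_1=u$. Inductively, all $p_i$ equal $u$, and $v=u$, a contradiction.
\end{proof}

\section{Identities for $n\ge3$}\label{sec:identities}

\subsection{The idea in the case $n=3$}\label{sec:n3}

We look for a long identity of $UT_3(K)$; by Lemma~\ref{lem:criterion} we may take $K=\mathbb Q$. Consider first \emph{unitriangular} matrices, that is, upper triangular matrices with all diagonal entries $1$. If $b_1,b_2$ are unitriangular $3\times3$ matrices with the same $(1,2)$ and the same $(2,3)$ entries, then $b_1=b_2\zeta$ with $\zeta$ differing from the identity only in the corner entry $(1,3)$; such $\zeta$ commutes with all unitriangular matrices. Hence, for every unitriangular $t$,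
\[
b_1tb_2=b_2\zeta tb_2=b_2tb_2\zeta=b_2tb_1 .
\]
The condition on $b_1,b_2$ is satisfied if they are products of the same letters in different orders, since the $(i,i+1)$ entry of a product of unitriangular matrices is the sum of the $(i,i+1)$ entries of the factors. As letters, on the other hand, $b_1,b_2$ cannot be exchanged: $b_1tb_2$ is an isoterm for $UT_3(K)$, because by (E1) each letter keeps its number of occurrences and each pair of letters keeps its order. \emph{So, on unitriangular matrices, $b_1$ and $b_2$ can be exchanged once they are replaced by two arrangements of the same letters}, and these may be as long as we like.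

Diagonals with zeros destroy this. If $b_1,b_2$ are replaced by $y_0y_1\cdots$ and $y_0y_2\cdots$, then the two sides have prefixes $y_0y_1$ and $y_0y_2$, and (E2) is violated at the left end. The remedy is to insert a word $\Delta$ at the ends and between the letters:
\[
\Delta b_1\Delta t\Delta b_2\Delta\approx\Delta b_2\Delta t\Delta b_1\Delta .
\]
Let $I$ be the set of $p$ such that all letters occurring in the substituted words have $(p,p)$ entry $1$. If $\Delta$ is replaced by a product of three words each of which contains all these letters, then its value $\hat\Delta$ has rank at most $\rho=|I|$ (this is Lemma~\ref{lem:rank} below), and factors as $\hat\Delta=\alpha\beta$ through $\rho$ dimensions. Denoting values by hats and putting $h_c=\beta\hat c\alpha$, a $\rho\times\rho$ matrix, we obtain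
\[
\hat\Delta\hat b_1\hat\Delta\hat t\hat\Delta\hat b_2\hat\Delta=\alpha\,h_{b_1}h_th_{b_2}\,\beta .
\]
So it suffices that $h_{b_1}h_th_{b_2}=h_{b_2}h_th_{b_1}$. For $\rho=0$ both sides of the identity are $0$. For $\rho=1,2$ the matrices $h_c$ turn out to be unitriangular of size $\rho$, and these commute. For $\rho=3$ everything is unitriangular, we may take $\alpha=1$, $\beta=\hat\Delta$, and the matrices $h_{b_i}=\hat\Delta\hat b_i$ have equal $(1,2)$ and equal $(2,3)$ entries; so the computation above applies. In other words, $\Delta$ compresses the problem to unitriangular matrices.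

For general $n$ two changes are needed. One exchange $b_1tb_2\leftrightarrow b_2tb_1$ improves the agreement of two unitriangular matrices by one diagonal, so we iterate it $n-2$ times; and $\Delta$ has to be long enough for the rank bound.

\subsection{The words}\label{sec:words}

Fix $n\ge3$.

\emph{Top level.} Put $q_1=b_1$, $q_1'=b_2$ and
\[
q_{i+1}=q_it_iq_i',\qquad q_{i+1}'=q_i't_iq_i\qquad(1\le i\le n-2).
\]
Let $\Gamma=\{b_1,b_2,t_1,\dots,t_{n-2}\}$, and write $q_{n-1}=c_1\cdots c_R$, $q_{n-1}'=c_1'\cdots c_R'$ with $R=2^{n-1}-1$ and $c_i,c_i'\in\Gamma$. Let $L=2n+1$, let $d_1,\dots,d_L$ be new letters, $\Delta=d_1d_2\cdots d_L$, and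
\[
Q=\Delta c_1\Delta c_2\Delta\cdots\Delta c_R\Delta,\qquad
Q'=\Delta c_1'\Delta c_2'\Delta\cdots\Delta c_R'\Delta .
\]
Each letter occurs at most $R+1=2^{n-1}$ times in $Q$.

\emph{Blocks.} Let $m>2n$ be prime, and let $X=\{x_0,\dots,x_{m-1}\}$ and $Y=\{y_0,\dots,y_{m-1}\}$ be disjoint alphabets with indices modulo $m$. For $1\le i\le m-1$ put
\[
X_i=x_0x_ix_{2i}\cdots x_{(m-1)i},\qquad Y_i=y_0y_iy_{2i}\cdots y_{(m-1)i}.
\]
As $m$ is prime, each $X_i$ and each $Y_i$ contains every letter of its alphabet exactly once. Let $\theta$ be the substitution
\[
\begin{aligned}
d_{2i-1}&\mapsto X_i\ (1\le i\le n+1),\qquad & d_{2i}&\mapsto Y_i\ (1\le i\le n),\\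
b_1&\mapsto Y_{n+1},\quad b_2\mapsto Y_{n+2},\qquad & t_j&\mapsto Y_{n+2+j}\ (1\le j\le n-2),
\end{aligned}
\]
which uses indices up to $2n\le m-1$ and sends different letters to different words. The words $\theta(a)$, for the letters $a$ of $Q$ and $Q'$, are called \emph{blocks}. Finally, put
\[
u_m=\theta(Q),\qquad v_m=\theta(Q').
\]
The words $u_m$ and $v_m$ are different, since $c_1=b_1$, $c_1'=b_2$ and $Y_{n+1}\ne Y_{n+2}$. The design has two properties that will be used in Section~\ref{sec:B}:
\begin{enumerate}
\item[(W1)] Adjacent blocks of $u_m$ are over disjoint alphabets.
\item[(W2)] A two-letter factor inside a block, $x_jx_{j+i}$ or $y_jy_{j+i}$, determines the letter $a$ for which it lies in $\theta(a)$, through its alphabet and the difference $i$, and its place in $\theta(a)$; the two-letter factors across block borders have one letter in $X$ and one in $Y$.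
\end{enumerate}

\subsection{The identities hold}

\begin{lemma}\label{lem:rank}
Let $I\subseteq\{1,\dots,n\}$. A product of $n$ upper triangular $n\times n$ matrices over $\mathbb Q$ whose diagonal entries outside $I$ are $0$ has rank at most $|I|$.
\end{lemma}

\begin{proof}
Induction on $n$; the case $n=1$ is clear. Let $n\ge2$ and write the factors as $g_i=\begin{pmatrix}e_i&a_i\\0&g_i'\end{pmatrix}$ with $g_i'$ of size $n-1$.

If $1\notin I$, then all $e_i=0$, and
\[
g_1\cdots g_n=\begin{pmatrix}0&a_1g_2'\cdots g_n'\\0&g_1'g_2'\cdots g_n'\end{pmatrix}
\]
has rank at most that of $g_2'\cdots g_n'$, a product of $n-1$ matrices of size $n-1$. By induction this is at most $|I|$.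

If $1\in I$, then the rank of $g_1\cdots g_n$ is at most $1+\operatorname{rank}(g_1'\cdots g_n')\le1+\operatorname{rank}(g_1'\cdots g_{n-1}')\le1+(|I|-1)$, by induction.
\end{proof}

For $I=\varnothing$ this says that a product of $n$ strictly upper triangular matrices vanishes; here $n-1$ factors would not suffice. This is why $\Delta$ contains $n$ complete pairs of blocks.

\begin{proposition}\label{prop:holds}
The identity $u_m\approx v_m$ holds in $UT_n(K)$ for all $n\ge3$ and all primes $m>2n$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:criterion} we may take $K=\mathbb Q$. Assign values to the letters of $X\cup Y$. For $w$ over $X\cup Y$ let $\hat w$ be its value; we abbreviate the value of $\theta(\Delta)$ by $\hat\Delta$ and that of $\theta(c)$, $c\in\Gamma$, by $\hat c$. Let $I$ be the set of all $p$ such that all letters of $X\cup Y$ have $(p,p)$ entry $1$, and $\rho=|I|$.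

\emph{Factoring $\hat\Delta$.} We have $\theta(\Delta)=(X_1Y_1)\cdots(X_nY_n)X_{n+1}$. Each product $X_iY_i$ contains all letters, so its value has diagonal entries $1$ on $I$ and $0$ elsewhere. By Lemma~\ref{lem:rank}, $\hat\Delta$ has rank at most $\rho$. If $\rho=0$, then $\hat\Delta=0$ and both sides of the identity take the value $0$. Let $\rho>0$. The submatrix $\hat\Delta[I,I]$ with rows and columns in $I$ is upper unitriangular, hence invertible. So the rank of $\hat\Delta$ is $\rho$, and the columns with indices in $I$ span its column space: $\hat\Delta=\hat\Delta[\cdot,I]\,C$ for some matrix $C$. Restricting to rows in $I$ gives $C=\hat\Delta[I,I]^{-1}\hat\Delta[I,\cdot]$. Thus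
\[
\hat\Delta=\alpha\beta,\qquad \alpha=\hat\Delta[\cdot,I]\,\hat\Delta[I,I]^{-1},\quad \beta=\hat\Delta[I,\cdot].
\]
For $p\in I$ we have $\beta_{pq}=0$ if $q<p$, and $\beta_{pp}=1$. Since $\hat\Delta[I,I]^{-1}$ is upper unitriangular as well, $\alpha_{qp}=0$ if $q>p$, and $\alpha_{pp}=1$.

\emph{The compressed letters.} For $c\in\Gamma$ put $h_c=\beta\hat c\alpha$. The matrix $\hat c$ is upper triangular with $\hat c_{pp}=1$ for $p\in I$. For $p,p'\in I$,
\[
(h_c)_{pp'}=\sum_{p\le q\le q'\le p'}\beta_{pq}\,\hat c_{qq'}\,\alpha_{q'p'},
\]
so $h_c$ is an upper unitriangular $I\times I$ matrix. Let $\mathcal N_i$ be the set of $I\times I$ matrices $g$ with $g_{pp'}=0$ unless $p'-p\ge i$. Then $\mathcal N_i\mathcal N_j\subseteq\mathcal N_{i+j}$, and $\mathcal N_n=0$ because $I\subseteq\{1,\dots,n\}$.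

\emph{First step: $h_{b_1}-h_{b_2}\in\mathcal N_2$.} Both matrices are unitriangular, so only entries with $p'=p+1$ matter. Let $p,p+1\in I$ and $B=\hat b_1$ or $B=\hat b_2$. The pairs $(q,q')=(p,p),(p,p+1),(p+1,p+1)$ give
\[
(\beta B\alpha)_{p,p+1}=\alpha_{p,p+1}+B_{p,p+1}+\beta_{p,p+1},\qquad B_{p,p+1}=\sum_{y\in Y}\hat y_{p,p+1};
\]
the second equation holds because all letters have diagonal entry $1$ at $p$ and at $p+1$. The result does not depend on the order of the letters in the block.

\emph{Gaining one diagonal.} Let $q_i(h)$ denote the value of $q_i$ under $c\mapsto h_c$, and similarly for $q_i'$. We show $q_i(h)-q_i'(h)\in\mathcal N_{i+1}$ for $1\le i\le n-1$. The case $i=1$ is the first step. Let $i\le n-2$, suppose $q_i(h)=g'+\varepsilon$ with $g'=q_i'(h)$ and $\varepsilon\in\mathcal N_{i+1}$, and put $t=h_{t_i}$. Then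
\[
q_{i+1}(h)-q_{i+1}'(h)=(g'+\varepsilon)tg'-g't(g'+\varepsilon)=\varepsilon(tg'-1)-(g't-1)\varepsilon\in\mathcal N_{i+2},
\]
because $tg'$ and $g't$ are unitriangular, so that $tg'-1,\;g't-1\in\mathcal N_1$.

For $i=n-1$ we get $q_{n-1}(h)=q_{n-1}'(h)$, since $\mathcal N_n=0$. Therefore
\[
\hat u_m=\hat\Delta\hat c_1\hat\Delta\cdots\hat c_R\hat\Delta=\alpha\,h_{c_1}\cdots h_{c_R}\,\beta=\alpha\,q_{n-1}(h)\,\beta=\alpha\,q_{n-1}'(h)\,\beta=\hat v_m. \qedhere
\]
\end{proof}

\section{The top level cannot be changed}\label{sec:isoterm}

We now show that $Q$ is an isoterm. Deleting the letters $d_i$ and identifying $b_1$ with $b_2$ turns $Q$ into a very regular word, and we begin with that.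

\begin{lemma}\label{lem:zimin}
Let $Z_1=x_1$ and $Z_r=Z_{r-1}x_rZ_{r-1}$ for $r\ge2$. Every $Z_r$ is an isoterm for $UT_n(K)$, $n\ge3$.
\end{lemma}

\begin{proof}
Induction on $r$; the case $r=1$ follows from (E1). Let $r\ge2$ and let $Z_r\approx w$ hold. The letter $x_1$ occupies exactly the odd positions of $Z_r$, whose length is odd, and deleting it gives $Z_{r-1}(x_2,\dots,x_r)$, the word obtained from $Z_{r-1}$ by replacing $x_i$ with $x_{i+1}$. So the word obtained from $w$ by deleting $x_1$ forms an identity of $UT_n(K)$ with $Z_{r-1}(x_2,\dots,x_r)$ and, by induction, equals it. By (E2), every two-symbol factor of $\vdash\! w\!\dashv$ is one of $\vdash\! Z_r\!\dashv$. Hence $w$ begins and ends with $x_1$, and each two-letter factor of $w$ contains $x_1$ exactly once. So $x_1$ occupies exactly the odd positions of $w$, and $w=Z_r$.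
\end{proof}

\begin{lemma}\label{lem:isoterm}
For $n\ge3$, the word $Q$, and hence each of its nonempty factors, is an isoterm for $UT_n(K)$.
\end{lemma}

\begin{proof}
\emph{First, $q_{n-1}$ is an isoterm.} Let $q_{n-1}\approx W$ hold. Substituting $x$ for $b_1$ and $b_2$ turns $q_{n-1}$ into $Z:=Z_{n-1}(x,t_1,\dots,t_{n-2})$. By Lemma~\ref{lem:zimin} it turns $W$ into the same word. So $W$ arises from $Z$ by replacing each $x$ by $b_1$ or $b_2$, and we have to show that the choice is the same as in $q_{n-1}$. For this we address each occurrence of $x$ by a scattered subword of length $n-1$.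

Let $\pi$ be the position of some $x$ in $Z=Z_{n-2}t_{n-2}Z_{n-2}$, where $Z_i$ stands for $Z_i(x,t_1,\dots,t_{i-1})$. Let $\tau_{n-2}$ be the position of $t_{n-2}$. The position $\pi$ lies in one of the two copies of $Z_{n-2}$; if $n>3$, write this copy as $Z_{n-3}t_{n-3}Z_{n-3}$ and let $\tau_{n-3}$ be the position of $t_{n-3}$ in it, and so on down to $\tau_1$. Reading the letters at $\tau_{n-2},\dots,\tau_1,\pi$ from left to right gives a word $f$ of length $n-1$. We claim that $f$ occurs in $Z$ as a scattered subword only at these positions. Indeed, $t_{n-2}$ occurs once in $Z$, so it must be matched with $\tau_{n-2}$. All other letters of $f$ stand on the same side of $t_{n-2}$ in $f$, so they must be matched in the copy of $Z_{n-2}$ containing $\pi$. They form the word that is constructed in the same way for $\pi$ inside this copy, and the claim follows by induction.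

Let $f_1$ be $f$ with $x$ replaced by $b_1$. Every scattered occurrence of $f_1$ in $W$ or in $q_{n-1}$ is at the positions of a scattered occurrence of $f$ in $Z$. So $f_1$ occurs once if the word has $b_1$ at $\pi$, and does not occur otherwise. Since $f_1$ has length $n-1$, (E1) shows that $W$ and $q_{n-1}$ agree at $\pi$. As $\pi$ was arbitrary, $W=q_{n-1}$.

\emph{Now let $Q\approx W$ hold.} Deleting the letters $d_i$ turns $Q$ into $q_{n-1}$ and $W$ into some $W^-$, and $W^-=q_{n-1}$ by the first part. By (E2), $W$ begins with $d_1$ and ends with $d_L$, and its two-letter factors are among $d_id_{i+1}$ $(i<L)$, $d_Lc$ and $cd_1$ $(c\in\Gamma)$. Reading $W$ from the left, we see that it has the form $\Delta e_1\Delta e_2\Delta\cdots e_r\Delta$ with $e_i\in\Gamma$. Then $e_1\cdots e_r=W^-=q_{n-1}$, so $W=Q$.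
\end{proof}

The depth of the recursion for $q_{n-1}$ serves two purposes. After $n-2$ steps the addresses $f$ have length $n-1$, the greatest length covered by (E1); and by Proposition~\ref{prop:holds} this depth is enough for $q_{n-1}$ and $q'_{n-1}$ to become exchangeable once blocks are inserted.

\section{Rigidity of $u_m$ and the proof of (B)}\label{sec:B}

Let $s\approx s'$ be an identity in few letters and let $\varphi(s)$ be a factor of $u_m$. We shall find, in each block, a place that is not cut by the factorization of $\varphi(s)$ into the words $\varphi(z)$. These places serve as marks. Letters $z$ whose values contain marks are controlled by Lemma~\ref{lem:isoterm}; between consecutive marks, $u_m$ has no repeated letters. The following lemma determines, from the contents given by (E2), what $s'$ can do there. For a set $U$ of letters, $U^*$ is the set of words over $U$, including the empty word.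

\begin{lemma}\label{lem:onesided}
Let $s\approx s'$ hold in $UT_n(K)$, $n\ge3$, let $\varphi$ be a substitution and $U$ a set of letters, and let $p$ be a possibly empty word without repeated letters.
\begin{enumerate}
\item[\textup{(a)}] Let $y$ be a letter or $\vdash$, and suppose that $\varphi(w)$ is a prefix of $p$ for every factor $yw$ of $\vdash\! s\!\dashv$ with $w\in U^*$. If $y\,v_1\cdots v_T\,v_{T+1}$ is a factor of $\vdash\! s'\!\dashv$, where $T\ge0$, $v_1,\dots,v_T\in U$ and $v_{T+1}$ is a letter or $\dashv$, then $\vdash\! s\!\dashv$ has a factor $y\,w\,v_{T+1}$ with $w\in U^*$ and $\varphi(w)=\varphi(v_1\cdots v_T)$.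
\item[\textup{(b)}] Let $z$ be a letter or $\dashv$, and suppose that $\varphi(w)$ is a suffix of $p$ for every factor $wz$ of $\vdash\! s\!\dashv$ with $w\in U^*$. If $v_0\,v_1\cdots v_T\,z$ is a factor of $\vdash\! s'\!\dashv$, where $T\ge0$, $v_1,\dots,v_T\in U$ and $v_0$ is a letter or $\vdash$, then $\vdash\! s\!\dashv$ has a factor $v_0\,w\,z$ with $w\in U^*$ and $\varphi(w)=\varphi(v_1\cdots v_T)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We show by induction on $T$ that $w$ can be chosen with, in addition, $c(w)=\{v_1,\dots,v_T\}$. By (E2), $\vdash\! s\!\dashv$ has a factor $ywv_{T+1}$ with this content; in particular $w\in U^*$. If $T=0$, then $w$ is empty and we are done. Let $T\ge1$. The factor $yv_1\cdots v_{T-1}v_T$ of $\vdash\! s'\!\dashv$ yields, by induction, a factor $y\,w_1\,v_T$ of $\vdash\! s\!\dashv$ with $c(w_1)=\{v_1,\dots,v_{T-1}\}$ and $\varphi(w_1)=\varphi(v_1\cdots v_{T-1})$. Now $w$ and $w_1v_T$ are both in $U^*$, and $yw$ and $yw_1v_T$ are factors of $\vdash\! s\!\dashv$, so $\varphi(w)$ and $\varphi(w_1v_T)$ are prefixes of $p$. As $p$ has no repeated letters, $w$ and $w_1v_T$ are linear. They have the same content, so $\varphi(w)$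 and $\varphi(w_1v_T)$ have the same length. Two prefixes of $p$ of the same length are equal: $\varphi(w)=\varphi(w_1)\varphi(v_T)=\varphi(v_1\cdots v_T)$.

(b) The proof of (a) uses only the conclusion of (E2), which is symmetric under reversing all words and exchanging the end symbols. So the same proof, read from right to left, gives (b).
\end{proof}

\begin{proposition}\label{prop:rigid}
Let $n\ge3$, $M\ge1$, and let $m>2n$ be a prime with $m-1>2^{n-1}(M+1)$. Then $u_m$ is $M$-rigid for the semigroup $UT_n(K)$.
\end{proposition}

\begin{proof}
Let $s\approx s'$ hold in $UT_n(K)$ and involve at most $M$ letters, and let $\varphi(s)$ be a factor of $u=u_m$. Fix an occurrence of $\varphi(s)$ in $u$, and let $s=s_1\cdots s_\ell$. The \emph{gaps} of a word are the places between adjacent letters. The \emph{cuts} are the gaps of $u$ between $\varphi(s_i)$ and $\varphi(s_{i+1})$, $1\le i<\ell$.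

\medskip
\noindent\textbf{Step 1: marks.} There are at most $M+1$ cuts inside one block occurrence. Indeed, every such cut except the leftmost one is the right end of some $\varphi(s_i)$ that lies inside the block; since the letters of a block are distinct and the words $\varphi(s_i)$ are nonempty, different such $i$ have different letters $s_i$. A letter $a$ of $Q$ occurs at most $2^{n-1}$ times in $Q$, and $\theta(a)$ has $m-1>2^{n-1}(M+1)$ gaps. So we can choose a gap $g_a$ of $\theta(a)$ that is not a cut in \emph{any} occurrence of the block $\theta(a)$. Write $\theta(a)=\theta(a)^-\theta(a)^+$, split at $g_a$, and let $\mu_a$ be the two-letter factor of $\theta(a)$ around $g_a$. The gaps $g_a$ in all blocks of $u$ are called \emph{marks} of type $a$. Thus: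
\begin{itemize}
\item no mark is a cut;
\item by (W2), $\mu_a$ occurs in $u$ exactly around the marks of type $a$;
\item the types of the marks of $u$, from left to right, form the word $Q$, and the word between consecutive marks of types $a,a'$ is $\theta(a)^+\theta(a')^-$;
\item a factor of $u$ with no mark in its interior has no repeated letters: it is a factor of $\theta(d_1)^-$, of $\theta(d_L)^+$, or of some $\theta(a)^+\theta(a')^-$ with $aa'$ a factor of $Q$, and (W1) applies.
\end{itemize}

\noindent\textbf{Step 2: the record of the marks.} For a letter $z$ of $s$ let $\psi(z)$ be the possibly empty word that lists, from left to right, the letters $a$ for all occurrences of the factors $\mu_a$ in $\varphi(z)$. At each place where $\varphi(z)$ stands in $\varphi(s)$, these occurrences surround precisely the marks inside $\varphi(z)$; so we may speak of the marks of the word $\varphi(z)$, without reference to its place. Since no mark is a cut, each mark in the interior of $\varphi(s)$ lies inside some $\varphi(s_i)$, and $\psi(s)$ lists the types of all these marks. So $\psi(s)$ is empty or a factor of $Q$. We have $c(s')=c(s)$ by (E1). If $\psi(s)$ is empty, so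 is $\psi(s')$. Otherwise both are nonempty, $\psi(s)\approx\psi(s')$ holds in the monoid $UT_n(K)$, and Lemma~\ref{lem:isoterm} gives $\psi(s')=\psi(s)$. In any case
\[
\psi(s')=\psi(s)=:a_1\cdots a_e\qquad(e\ge0).
\]

Call a letter $z$ of $s$ \emph{marked} if $\psi(z)$ is nonempty, and let $U$ be the set of unmarked letters of $s$. If $w_1$ is a factor of $s$ with $w_1\in U^*$, then $\varphi(w_1)$, at its place in $u$, has no mark in its interior. For marked $z$ let $\lambda(z)$ be the part of $\varphi(z)$ before its first mark and $\rho(z)$ the part after its last mark.

\medskip
\noindent\textbf{Step 3: between marked letters.} We claim: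
\begin{equation}\label{eq:star}
\parbox{0.86\textwidth}{\emph{if $ywz$ is a factor of $\vdash\! s'\!\dashv$, where $w\in U^*$ and each of $y,z$ is a marked letter or an end symbol, then $\vdash\! s\!\dashv$ has a factor $y\tilde wz$ with $\tilde w\in U^*$ and $\varphi(\tilde w)=\varphi(w)$.}}
\end{equation}

\emph{Let $y=\,\vdash$.} Let $p$ be the part of $\varphi(s)$ before its first mark (all of $\varphi(s)$ if it has no marks). It has no repeated letters. Let $\vdash\! w_1$ with $w_1\in U^*$ be a factor of $\vdash\! s\!\dashv$. Then $\varphi(w_1)$ is a prefix of $\varphi(s)$. The first mark of $\varphi(s)$, if there is one, lies inside $\varphi(s_i)$ for the first marked letter $s_i$, and $w_1$ ends before this $s_i$. So $\varphi(w_1)$ is a prefix of $p$, and \eqref{eq:star} follows from Lemma~\ref{lem:onesided}(a).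

\emph{Let $z=\,\dashv$.} Symmetrically, take for $p$ the part of $\varphi(s)$ after its last mark (all of $\varphi(s)$ if there is none). If $w_1\!\dashv$ with $w_1\in U^*$ is a factor of $\vdash\! s\!\dashv$, then $w_1$ starts after the last marked letter of $s$, if any, so $\varphi(w_1)$ is a suffix of $p$. Use Lemma~\ref{lem:onesided}(b).

\emph{Let $y,z$ be marked letters.} Let $a$ be the last letter of $\psi(y)$ and $a'$ the first letter of $\psi(z)$. As $\psi(w)$ is empty, $aa'$ is a factor of $\psi(s')=\psi(s)$ and thus of $Q$. Knowing one of $a,a'$, do we know the other? The letter $d_L$ is followed in $Q$ by various letters, but every other letter is always followed by the same one: $d_i$ by $d_{i+1}$ and $c\in\Gamma$ by $d_1$. And each letter of $\Gamma$ is always preceded by $d_L$. So we distinguish two cases.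

If $a\ne d_L$, then every occurrence of $a$ in $Q$ is followed by $a'$. Let $yw_1$ be a factor of $\vdash\! s\!\dashv$ with $w_1\in U^*$. At its place in $u$, the word $\rho(y)\varphi(w_1)$ starts at a mark of type $a$ and has no mark in its interior. The next mark of $u$ exists and has type $a'$. So $\rho(y)\varphi(w_1)$ is a prefix of $\theta(a)^+\theta(a')^-$. Since $y$ occurs in $s$, this applies to empty $w_1$, so we can write $\theta(a)^+\theta(a')^-=\rho(y)p$; then $p$ has no repeated letters, and $\varphi(w_1)$ is a prefix of $p$ in all cases. Lemma~\ref{lem:onesided}(a) gives \eqref{eq:star}.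

If $a=d_L$, then $a'\in\Gamma$, and every occurrence of $a'$ in $Q$ is immediately preceded by $d_L=a$. Let $w_1z$ be a factor of $\vdash\! s\!\dashv$ with $w_1\in U^*$. At its place in $u$, the word $\varphi(w_1)\lambda(z)$ ends at a mark of type $a'$ and has no mark in its interior. The preceding mark of $u$ exists and has type $a$. So $\varphi(w_1)\lambda(z)$ is a suffix of $\theta(a)^+\theta(a')^-$. Since $z$ occurs in $s$, we can write $\theta(a)^+\theta(a')^-=p\,\lambda(z)$; then $p$ has no repeated letters, $\varphi(w_1)$ is a suffix of $p$, and Lemma~\ref{lem:onesided}(b) gives \eqref{eq:star}.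

\medskip
\noindent\textbf{Step 4: assembly.} If $e=0$, then $s'\in U^*$, and \eqref{eq:star} for the factor $\vdash\! s'\!\dashv$ gives $\varphi(s')=\varphi(\tilde w)$ where $\vdash\!\tilde w\!\dashv$ is a factor of $\vdash\! s\!\dashv$; so $\tilde w=s$ and $\varphi(s')=\varphi(s)$.

Let $e\ge1$. The marks of the words $\varphi(z)$, taken for all letter occurrences $z$ in $s'$, divide $\varphi(s')$ into $e+1$ pieces; their types are $a_1,\dots,a_e$ in this order. The word $\varphi(s)$ is divided in the same way by the marks of $u$ inside it, again of types $a_1,\dots,a_e$. We compare the pieces.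

\emph{Inner pieces.} Consider the piece of $\varphi(s')$ between the $j$th and the $(j+1)$st mark. If both marks belong to the value $\varphi(z)$ of one letter occurrence, then, as $\varphi(z)$ is a factor of $u$, they are consecutive marks of $u$ at its place there, and the piece is $\theta(a_j)^+\theta(a_{j+1})^-$. Otherwise the piece is $\rho(y)\varphi(w)\lambda(z)$ for a factor $ywz$ of $s'$ with $y,z$ marked and $w\in U^*$. By \eqref{eq:star} it equals $\rho(y)\varphi(\tilde w)\lambda(z)$, where $y\tilde wz$ is a factor of $s$ and $\tilde w\in U^*$. This is the word between two consecutive marks of $u$, of types $a_j$ and $a_{j+1}$, so it is again $\theta(a_j)^+\theta(a_{j+1})^-$. The corresponding piece of $\varphi(s)$ is the same word.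

\emph{End pieces.} The first piece of $\varphi(s')$ is $\varphi(w)\lambda(z)$, where $wz$ is a prefix of $s'$, $w\in U^*$ and $z$ is marked. By \eqref{eq:star}, it equals $\varphi(\tilde w)\lambda(z)$, where $\tilde wz$ is a prefix of $s$ and $\tilde w\in U^*$; this is the first piece of $\varphi(s)$. The last piece is $\rho(y)\varphi(w)$ for the suffix $yw$ of $s'$ with $y$ marked and $w\in U^*$; by \eqref{eq:star} it equals $\rho(y)\varphi(\tilde w)$ for a suffix $y\tilde w$ of $s$ with $\tilde w\in U^*$, and this is the last piece of $\varphi(s)$.

All pieces agree, and $\varphi(s')=\varphi(s)$.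
\end{proof}

To pass to the involution case we note that ${}^D$ cannot enter a word without being noticed. Call a word over $z,z^D$ \emph{plain} if it contains no $z^D$, for any letter $z$.

\begin{lemma}\label{lem:plain}
Let $n\ge2$, let $s\approx s'$ hold in $\langle UT_n(K),\cdot,{}^D\rangle$, and let $s$ be plain. Then $s'$ is plain.
\end{lemma}

\begin{proof}
Suppose that $z^D$ occurs in $s'$. Assign to $z$ the matrix unit $E_{11}$ and to all other letters the identity matrix $1$. The value of $s$ is $E_{11}$ or $1$. The value of $s'$ is a product of matrices $1$, $E_{11}$ and $E_{11}^D=E_{nn}$ in which $E_{nn}$ occurs, so it is $E_{nn}$ or $0$. As $n\ge2$, the two values differ, a contradiction.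
\end{proof}

\begin{proposition}\label{prop:rigidinv}
Under the hypotheses of Proposition \textup{\ref{prop:rigid}}, $u_m$ is also $M$-rigid for the involution semigroup $UT_n(K)$.
\end{proposition}

\begin{proof}
Let $s\approx s'$ be an identity of $\langle UT_n(K),\cdot,{}^D\rangle$ in at most $M$ letters, and let $\varphi(s)$ be a factor of the plain word $u_m$. No letter $z$ occurs in $s$ both as $z$ and as $z^D$, since $\varphi(z)$ and $\varphi(z)^D$ are not both plain. For those $z$ that occur in $s$ as $z^D$, interchange $z$ and $z^D$ throughout $s$ and $s'$ and replace $\varphi(z)$ by $\varphi(z)^D$. This changes neither $\varphi(s)$, $\varphi(s')$ nor the validity of the identity. Now $s$ is plain, and so is $s'$ by Lemma~\ref{lem:plain}. Hence $s\approx s'$ is an identity of the semigroup $UT_n(K)$; its sides have the same content, and the values under $\varphi$ of the letters of $s$ are plain. Proposition~\ref{prop:rigid} gives $\varphi(s')=\varphi(s)$.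
\end{proof}

\begin{proof}[Proof of Theorem \textup{\ref{thm:main}(B)}]
For given $M$ choose a prime $m>2n$ with $m-1>2^{n-1}(M+1)$. The identity $u_m\approx v_m$ holds by Proposition~\ref{prop:holds}, $u_m\ne v_m$, and $u_m$ is $M$-rigid by Proposition~\ref{prop:rigid} or Proposition~\ref{prop:rigidinv}. Apply Lemma~\ref{lem:rigid}.
\end{proof}

\section{The involution semigroup $UT_2(K)$ and the proof of (C)}\label{sec:C}

For $n=2$ the involution exchanges the diagonal entries:
\[
\begin{pmatrix}p&b\\0&q\end{pmatrix}^{D}=\begin{pmatrix}q&b\\0&p\end{pmatrix}.
\]
In this section a \emph{symbol} is $z$ or $z^D$, where $z$ is a letter; a \emph{$z$-symbol} is $z$ or $z^D$ for the given $z$. For $m\ge2$ let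
\[
w_m=x_1\cdot x_2x_1^D\cdot x_3x_2^D\cdots x_mx_{m-1}^D\cdot x_m^D .
\]
Figure~\ref{fig:chain} shows its structure: the intervals from $x_j$ to $x_j^D$ form a chain in which exactly the neighbors overlap.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.15cm,y=1cm]
\node[anchor=base] at (1,-0.45) {$x_1$};
\node[anchor=base] at (2,-0.45) {$x_2$};
\node[anchor=base] at (3,-0.45) {$x_1^D$};
\node[anchor=base] at (4,-0.45) {$x_3$};
\node[anchor=base] at (5,-0.45) {$x_2^D$};
\node[anchor=base] at (6,-0.45) {$x_4$};
\node[anchor=base] at (7,-0.45) {$x_3^D$};
\node[anchor=base] at (8,-0.45) {$x_4^D$};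
\foreach \i in {1,...,8} \fill (\i,0) circle (1.4pt);
\draw (1,0) .. controls (1.4,0.8) and (2.6,0.8) .. (3,0);
\draw (2,0) .. controls (2.6,1.1) and (4.4,1.1) .. (5,0);
\draw (4,0) .. controls (4.6,1.1) and (6.4,1.1) .. (7,0);
\draw (6,0) .. controls (6.4,0.8) and (7.6,0.8) .. (8,0);
\end{tikzpicture}
\caption{The word $w_4=x_1\,x_2\,x_1^D\,x_3\,x_2^D\,x_4\,x_3^D\,x_4^D$. An arc joins $x_j$ to $x_j^D$. Two arcs cross if and only if their indices are neighbors.}\label{fig:chain}
\end{figure}

\begin{lemma}\label{lem:wm}
The identity $w_m\approx w_m^D$ holds in $\langle UT_2(K),\cdot,{}^D\rangle$, and $w_m\neq w_m^D$.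
\end{lemma}

\begin{proof}
Let $x_i$ have diagonal $(p_i,q_i)$. Each $x_i$ and each $x_i^D$ occurs exactly once in $w_m$, so both diagonal entries of its value are $\prod_ip_iq_i$. A matrix in $UT_2(K)$ with equal diagonal entries is fixed by ${}^D$. The first symbols of $w_m$ and $w_m^D$ are $x_1$ and $x_m$, and $m\ge2$.
\end{proof}

\subsection{What an identity preserves}

For a word $w$ over symbols, disjoint sets $P,P'$ of letters and a letter $y$, let $\nu_w(P,P';y)$ be the number of positions $i$ of $w$ that carry $y$ or $y^D$ and satisfy the following condition, where ``before'' and ``after'' are strict: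
\begin{itemize}
\item for $z\in P$, no $z^D$ is before $i$ and no $z$ is after $i$;
\item for $z\in P'$, no $z$ is before $i$ and no $z^D$ is after $i$.
\end{itemize}
Positions satisfying the condition are called \emph{allowed} by $(P,P')$. Those satisfying the requirement for a single $z\in P$ or $z\in P'$ are said to be allowed by $z\in P$ or $z\in P'$.

\begin{lemma}\label{lem:nu}
Let $s\approx s'$ hold in $\langle UT_2(K),\cdot,{}^D\rangle$. Then
\begin{equation}\label{eq:nu}
\nu_s(P,P';y)=\nu_{s'}(P,P';y)\quad\text{for all }P,P',y,
\end{equation}
and $s$ and $s'$ contain the same symbols.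
\end{lemma}

\begin{proof}
Let the letters in $P$ have diagonal $(1,0)$, those in $P'$ diagonal $(0,1)$ and all others $(1,1)$, and let the $(1,2)$ entries $b_z\in\mathbb Z$ be arbitrary. The $(1,2)$ entry of the value of $w$ is the sum over all positions $i$ of the product of the $(1,1)$ entries before $i$, the $(1,2)$ entry at $i$, and the $(2,2)$ entries after $i$. Since $y$ and $y^D$ have the same $(1,2)$ entry, it equals $\sum_y\nu_w(P,P';y)\,b_y$. As the $b_y$ are arbitrary integers and $\mathbb Z\subseteq K$, \eqref{eq:nu} follows.

Now give a single letter $z$ the diagonal $(1,0)$ and all others $(1,1)$. The $(1,1)$ entry of the value is $0$ if and only if $z^D$ occurs. With $(0,1)$ instead of $(1,0)$, it is $0$ if and only if $z$ occurs.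
\end{proof}

\begin{example}\label{ex:smallC}
For $m=2$ the identity is $x_1x_2x_1^Dx_2^D\approx x_2x_1x_2^Dx_1^D$. Loosen the link between $x_2$ and $x_2^D$ by replacing these two symbols with independent letters $t$ and $t'$. Then nothing can move: \emph{$ztz^Dt'\approx s'$ holds only for $s'=ztz^Dt'$.} Indeed, by Lemma~\ref{lem:nu}, $s'$ contains exactly the symbols $z,z^D,t,t'$, and by \eqref{eq:nu} with $P=P'=\varnothing$ each of them once. The positions allowed by $t\in P'$ are those up to and including $t$. In $ztz^Dt'$ they carry one $z$-symbol and $t$, so in $s'$ exactly one $z$-symbol precedes $t$ and nothing else does. In the same way, $t'$ is last in $s'$. So $s'$ is $ztz^Dt'$ or $z^Dtzt'$. With $P=\{z\}$ both $z$-symbols are allowed in the first word, and neither of them in the second. So $s'=ztz^Dt'$.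
\end{example}

The general argument follows this pattern. An identity in fewer than $m$ letters has to loosen a link of the chain $w_m$. The loose symbols have fixed positions, they fix the brackets around them, and rigidity spreads along the chain through the crossings.

\subsection{Rigidity of $w_m$}

\begin{proposition}\label{prop:rigidC}
For $m\ge2$, the word $w_m$ is $(m-1)$-rigid for the involution semigroup $UT_2(K)$.
\end{proposition}

\begin{proof}
Let $s\approx s'$ be an identity of $\langle UT_2(K),\cdot,{}^D\rangle$ in fewer than $m$ letters, and let $\varphi(s)$ be a factor of $w_m$.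

\medskip
\noindent\textbf{Step 1: the structure of $s$.} The $2m$ symbols of $w_m$ are distinct, so each symbol $z$ or $z^D$ occurs at most once in $s$. Call a letter $z$ of $s$ a \emph{pair letter} if both $z$ and $z^D$ occur in $s$, and otherwise a \emph{pure} letter.

Let $z$ be a pair letter. We claim that $\varphi(z)$ is a single symbol. The two-symbol factors of $w_m$ and their images under ${}^D$ are
\[
\begin{array}{c|cccc}
\text{factor}&x_1x_2&x_{j+1}x_j^D&x_j^Dx_{j+2}&x_{m-1}^Dx_m^D\\
\text{image}&x_2^Dx_1^D&x_jx_{j+1}^D&x_{j+2}^Dx_j&x_mx_{m-1}
\end{array}
\]
with $1\le j\le m-1$ in the second column and $1\le j\le m-2$ in the third. No image is a factor of $w_m$. Indeed, a factor in which ${}^D$ stands at neither symbol, at both symbols, or only at the first symbol has increasing indices, while the images of these kinds have decreasing indices; and a factor in which ${}^D$ stands only at the second symbol has decreasing indices, while the images of this kind have increasing ones. Now $\varphi(z)$ and $\varphi(z)^D$ are both factors of $w_m$. If $\varphi(z)$ had a two-symbol factor, then this factor and its image would both be factors of $w_m$. So $\varphi(z)$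 has length $1$.

Interchanging $z$ and $z^D$ throughout $s,s'$ and replacing $\varphi(z)$ by $\varphi(z)^D$ does not affect the validity of the identity or the words $\varphi(s),\varphi(s')$. So we may assume that $\varphi(z)=x_j$ for some $j$, for every pair letter $z$. Different pair letters have different $j$, and we write $z=z_j$. Then $z_j$ precedes $z_j^D$ in $s$, because $x_j$ precedes $x_j^D$ in $w_m$. Likewise we may assume that each pure letter occurs in $s$ as $t$, not as $t^D$.

\medskip
\noindent\textbf{Step 2: the structure of $s'$.} By Lemma~\ref{lem:nu}, $s'$ contains the same symbols as $s$. By \eqref{eq:nu} with $P=P'=\varnothing$, it contains one symbol for each pure letter and two for each pair letter. So each symbol occurs exactly once in $s'$, and $s'$ is a rearrangement of $s$. For a pair letter $z$ we have $\nu_s(\{z\},\varnothing;z)=2$, whereas $\nu_{s'}(\{z\},\varnothing;z)$ would be $0$ if $z^D$ preceded $z$ in $s'$. So $z$ precedes $z^D$ in $s'$, too. Consequently, in both words: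
\begin{itemize}
\item for a pair letter $z$, the positions allowed by $z\in P$ form the interval $[z,z^D]$, ends included;
\item for a pure letter $t$, the positions allowed by $t\in P'$ are those up to and including $t$.
\end{itemize}

\medskip
\noindent\textbf{Step 3: located symbols.} For a symbol $\sigma$ of $s$ and a letter $y$, let $\ell(\sigma;y)$ be the number of occurrences of $y,y^D$ strictly before $\sigma$. Call $\sigma$ \emph{located} if for every $y$ this number is the same in $s$ and in $s'$. If all symbols are located, then each symbol has the same position in $s$ and in $s'$, so $s=s'$. Below, $\nu$ without index denotes the common value of $\nu_s$ and $\nu_{s'}$, $\delta$ is Kronecker's delta, and ``in both words'' means in $s$ and in $s'$.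

(a) \emph{Every pure $t$ is located}, because in both words $\ell(t;y)=\nu(\varnothing,\{t\};y)-\delta_{y,t}$.

(b) \emph{If $z$ is a pair letter and a pure $t$ lies between $z$ and $z^D$ in $s$, then $z$ and $z^D$ are located.} In $s$ exactly one of the symbols $z,z^D$ is before $t$. By (a), the same is true in $s'$, and it is $z$, since $z$ precedes $z^D$ there. So the order is $z,t,z^D$ in both words. Hence in both words the positions allowed by $(\{z\},\{t\})$ form the interval $[z,t]$. Removing it from the positions up to and including $t$ leaves those strictly before $z$. So in both words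
\[
\ell(z;y)=\nu(\varnothing,\{t\};y)-\nu(\{z\},\{t\};y),\qquad
\ell(z^D;y)=\ell(z;y)+\nu(\{z\},\varnothing;y)-\delta_{y,z}.
\]

(c) \emph{Let $z=z_j$ and $y=z_{j+1}$ both be pair letters. Then $z,z^D$ are located if and only if $y,y^D$ are.} In $s$ the order is $z,y,z^D,y^D$, as in $w_m$. Suppose that one of the two pairs is located; we show first that the order in $s'$ is the same. If $z,z^D$ are located, then in $s'$ none of $y,y^D$ is before $z$, and exactly one of them is before $z^D$; it is $y$, as $y$ precedes $y^D$. If $y,y^D$ are located, then in $s'$ exactly one of $z,z^D$ is before $y$; it is $z$, as $z$ precedes $z^D$; and both are before $y^D$. In either case the order is $z,y,z^D,y^D$. So in both words the positions allowed by $(\{z,y\},\varnothing)$ form the interval $[z,z^D]\cap[y,y^D]=[y,z^D]$, and for every letter $v$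
\[
\begin{aligned}
\ell(z^D;v)&=\ell(y;v)+\nu(\{z,y\},\varnothing;v)-\delta_{v,z},\\
\ell(z^D;v)&=\ell(z;v)+\nu(\{z\},\varnothing;v)-\delta_{v,z},\\
\ell(y^D;v)&=\ell(y;v)+\nu(\{y\},\varnothing;v)-\delta_{v,y}.
\end{aligned}
\]
If $z,z^D$ are located, the first equation shows that $y$ is located, and the third that $y^D$ is. If $y,y^D$ are located, the first shows that $z^D$ is located, and the second that $z$ is.

\medskip
\noindent\textbf{Step 4: the chain has a loose link.} Let $J$ be the set of all $j$ for which $z_j$ exists. Its size is at most the number of letters of $s$, so $J\neq\{1,\dots,m\}$. Let $j\in J$. The symbols of $w_m$ strictly between $x_j$ and $x_j^D$ are $x_{j-1}^D$ (if $j>1$) and $x_{j+1}$ (if $j<m$), and they form the value of the part of $s$ strictly between $z_j$ and $z_j^D$. If this part contains no pure symbol, then they are the values of pair symbols, namely of $z_{j-1}^D$ and $z_{j+1}$; so all of $j-1,j+1$ that lie in $\{1,\dots,m\}$ belong to $J$. In other words: if $j\in J$ has a neighbor in $\{1,\dots,m\}\setminus J$, then a pure symbol lies between $z_j$ and $z_j^D$ in $s$, and $z_j,z_j^D$ are located by (b).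

Consider a maximal interval of consecutive integers in $J$. As $J\ne\{1,\dots,m\}$, one of its ends has a neighbor in $\{1,\dots,m\}\setminus J$. So the symbols $z_j,z_j^D$ for this end $j$ are located, and by (c), applied repeatedly, $z_i,z_i^D$ are located for all $i$ in the interval. Thus all pair symbols are located, and all pure symbols are located by (a). Hence $s'=s$, and $\varphi(s')=\varphi(s)$.
\end{proof}

\begin{proof}[Proof of Theorem \textup{\ref{thm:main}(C)}]
Given $M\ge1$, put $m=M+1\ge2$. By Lemma~\ref{lem:wm} the identity $w_m\approx w_m^D$ holds and $w_m\ne w_m^D$; by Proposition~\ref{prop:rigidC} the word $w_m$ is $M$-rigid. Apply Lemma~\ref{lem:rigid}.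
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Larger varieties}\label{sec:stronger}

Rigidity was derived only from the fact that the identities in question hold in $UT_n(K)$, so it is inherited by every variety containing $UT_n(\mathbb Z)$. What has to be checked is that the long identities still hold.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[\textup{(1)}] Let $n\ge3$, and let $V$ be a variety of semigroups \textup{[}of involution semigroups\textup{]} that contains $UT_n(\mathbb Z)$ \textup{[}with ${}^D$\textup{]} and satisfies $u_m\approx v_m$ for infinitely many primes $m$. Then $V$ has no basis in boundedly many letters.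
\item[\textup{(2)}] Let $n\ge 3$. The hypothesis of \textup{(1)} is satisfied by every semigroup variety generated by $UT_n(\mathbb Z)$ together with any set of semigroups each of which is either $UT_n(K')$, for a commutative ring $K'$ with $1$ of any characteristic, or a nilpotent group of class at most $n-1$.
\item[\textup{(3)}] Let $K$ be a commutative ring with $1$ of characteristic $0$, let $T_2(K)$ be the involution semigroup, under ${}^D$, of all upper triangular $2\times2$ matrices over $K$, and let $S$ be an involution subsemigroup with $UT_2(\mathbb Z)\subseteq S\subseteq T_2(K)$. Then $S$ has no basis in boundedly many letters. In particular, $\langle T_2(\mathbb R),\cdot,{}^D\rangle$ is nonfinitely based.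
\end{enumerate}
\end{theorem}

\begin{proof}
(1) All identities of $V$ hold in $UT_n(\mathbb Z)$. So words that are $M$-rigid for $UT_n(\mathbb Z)$ are $M$-rigid for $V$. Given $M$, choose a prime $m>2n$ with $m-1>2^{n-1}(M+1)$ for which $V$ satisfies $u_m\approx v_m$; Propositions~\ref{prop:rigid} and~\ref{prop:rigidinv}, with $K=\mathbb Z$, and Lemma~\ref{lem:rigid} give the claim.

(2) We show that $u_m\approx v_m$ holds in the generating semigroups for all primes $m>2n$. For $UT_n(\mathbb Z)$ this is Proposition~\ref{prop:holds}. Hence, by the proof of Lemma~\ref{lem:criterion}, for each choice of $0/1$ diagonals the entries of the values of $u_m$ and $v_m$ coincide as polynomials with integer coefficients in the entries above the diagonals. So the values coincide in $UT_n(K')$ for every commutative ring $K'$ with $1$.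

Let $G$ be a nilpotent group of class at most $n-1$ with lower central series $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$, so that $\gamma_n(G)=1$. Assign values to the letters of $X\cup Y$, use hats as in Section~\ref{sec:identities}, and put $g_c=\hat c\hat\Delta$ for $c\in\Gamma$. Since $Y_{n+1}$ and $Y_{n+2}$ are rearrangements of each other, $g_{b_1}\equiv g_{b_2}$ modulo $\gamma_2(G)$. Suppose that $q_i(g)=q_i'(g)\zeta$ with $\zeta\in\gamma_{i+1}(G)$, where $i\le n-2$. Then
\[
q_{i+1}(g)=q_i'(g)\,\zeta\,g_{t_i}\,q_i'(g)\quad\text{and}\quad q_{i+1}'(g)=q_i'(g)\,g_{t_i}\,q_i'(g)\,\zeta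
\]
agree modulo $\gamma_{i+2}(G)$, because $\zeta$ is central modulo $\gamma_{i+2}(G)$. By induction, $q_{n-1}(g)$ and $q_{n-1}'(g)$ agree modulo $\gamma_n(G)=1$. Therefore $\hat u_m=\hat\Delta\,q_{n-1}(g)=\hat\Delta\,q_{n-1}'(g)=\hat v_m$.

(3) The proof of Lemma~\ref{lem:wm} is valid for arbitrary diagonal entries in a commutative ring. So $w_m\approx w_m^D$ holds in $T_2(K)$ and hence in $S$. All identities of $S$ hold in $UT_2(\mathbb Z)$, so by Proposition~\ref{prop:rigidC} with $K=\mathbb Z$ the word $w_m$ is $(m-1)$-rigid for $S$. Apply Lemma~\ref{lem:rigid}.
\end{proof}

\begin{thebibliography}{9}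
\bibitem{problem}
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-81-322-2488-4.pdf}
(doi:10.1007/978-81-322-2488-4).
\end{thebibliography}

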